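# Positive truth values that cannot be raised to 1 in first-order product logic

## 1. A predicate that is positive everywhere and has infimum 0

Take the domain $\mathbb N=\{0,1,2,\dots\}$ and a unary predicate $G$ whose truth values are real numbers in $[0,1]$, say
$$G(n)=2^{-n}.$$
We compute with the following rules. Strong conjunction is multiplication. An implication $a\to b$ has value $1$ if $a\le b$ and $b/a$ otherwise. Negation $\neg a$ is $a\to 0$. A universal quantifier is an infimum and an existential quantifier is a supremum. The weak conjunction $\wedge$ will turn out to be the minimum.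

If $a>0$ then $\neg a=0/a=0$, and $\neg 0=1$. So $\neg\neg a$ is $1$ for $a>0$ and $0$ for $a=0$: double negation asks only whether a value is positive. Now evaluate
$$\lambda:=\forall x\,\neg\neg G(x)\ \wedge\ \neg\forall x\,G(x).$$
Every $2^{-n}$ is positive, so the first conjunct has value $1$. Since $\inf_n 2^{-n}=0$, the formula $\forall x\,G(x)$ has value $0$ and its negation has value $1$. So $\lambda$ has value $1$. If $G$ takes only the values $0$ and $1$, or if the domain is finite, then $\lambda$ has value $0$: if all values of $G$ are positive, their infimum is then positive too. So $\lambda$ can be fully true, but only where an infimum equal to $0$ is not attained.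

Add a second predicate $A$ and consider $\lambda\wedge\forall x\,A(x)$. With $G$ as above and $A(n)=\frac12$ for all $n$, the value is $\min(1,\frac12)=\frac12$. Here we can do better without effort: replace $A$ by the constant $1$, leave $G$ alone, and the value becomes $1$. Must this always be possible? If a formula of first-order product logic can have *some* positive value, can it have value $1$, perhaps in another interpretation?

## 2. The standard product algebra and the sets $Sat_1$, $Sat_+$

We fix the full first-order predicate language $\mathcal L$: countably many individual variables and countably infinitely many predicate symbols of every arity $n\ge1$. Function and constant symbols may also be present and are interpreted as usual. Formulas are built from atomic formulas and $\bot$ by $\&$, $\to$, $\forall$, $\exists$. The other connectives are abbreviations: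
$$\neg\varphi:=\varphi\to\bot,\qquad \varphi\wedge\psi:=\varphi\&(\varphi\to\psi),\qquad \varphi\vee\psi:=((\varphi\to\psi)\to\psi)\wedge((\psi\to\varphi)\to\varphi).$$

**Definition (standard interpretation).** A standard interpretation $\mathbf M$ has a nonempty domain $M$ and assigns to each $n$-ary predicate symbol a function $M^n\to[0,1]$. For an evaluation $v$ of the variables in $M$, the value $\|\varphi\|_{\mathbf M,v}\in[0,1]$ is computed by

- $\|\bot\|=0$ and $\|\varphi\&\psi\|=\|\varphi\|\cdot\|\psi\|$;
- $\|\varphi\to\psi\|=1$ if $\|\varphi\|\le\|\psi\|$, and $\|\psi\|/\|\varphi\|$ otherwise;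
- $\|\forall x\varphi\|$ is the infimum and $\|\exists x\varphi\|$ the supremum of $\|\varphi\|_{\mathbf M,v'}$ over all $v'$ that agree with $v$ except possibly at $x$.

We write $\Pi\forall_{St}$ for first-order product logic with this semantics. Suprema and infima need not be attained, and everything below depends on this.

We check that $\wedge$ is the minimum and $\vee$ the maximum. For $\wedge$: if $a\le b$ then $a\cdot(a\to b)=a\cdot1=a$; if $a>b$ then $a\cdot(b/a)=b$. For $\vee$, let $a\le b$; the other case is symmetric. Then $(a\to b)\to b=1\to b=b$. The other term $(b\to a)\to a$ has these values.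

- If $a>0$, then $b\to a=a/b\ge a$. If $a/b>a$, the term is $a/(a/b)=b$. If $a/b=a$, then $b=1$ and the term is $1=b$.
- If $a=0<b$, then $b\to a=0$ and the term is $0\to0=1$.
- If $a=b=0$, the term is $1\to0=0=b$.

In each case the minimum of the two terms is $b=\max(a,b)$.

**Definition ($Sat_1$ and $Sat_+$).** $Sat_1$ is the set of formulas $\varphi$ of $\mathcal L$ with $\|\varphi\|_{\mathbf M,v}=1$ for some standard interpretation $\mathbf M$ and evaluation $v$. $Sat_+$ is the set of those with $\|\varphi\|_{\mathbf M,v}>0$ for some $\mathbf M$ and $v$.

For instance, $A(x)\&A(x)$ lies in both, and $A(x)\&\neg A(x)$ in neither, since $a\cdot\neg a=0$ for every $a$. Clearly $Sat_1\subseteq Sat_+$. The question, recorded as Open Problem 4, is whether $Sat_1=Sat_+$ in $\Pi\forall_{St}$; its source is "On decidability of concept satisfiability in Description Logic with product semantics" (doi:10.1016/j.fss.2021.11.013). The answer is no: $Sat_1\subsetneq Sat_+$.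

We use $-\ln:[0,1]\to[0,\infty]$ with $-\ln0=\infty$. It turns products into sums and reverses the order. For positive $a,b$ we have $(a\to b)=\min(1,b/a)$, so for $\varepsilon>0$
$$(a\to b)>e^{-\varepsilon}\iff -\ln b<-\ln a+\varepsilon. \tag{1}$$

## 3. Powers, the collapse to $\{0,1\}$, and unattained infima

Suppose a formula $\chi$ has value $t\in(0,1)$ somewhere. There is a natural way to raise $t$. For $\alpha>0$ the map $t\mapsto t^\alpha$ (with $0\mapsto0$) is an order-automorphism of $[0,1]$ that preserves $0$, $1$ and products. It therefore preserves $\to$, which is defined from order and quotients, and it preserves all infima and suprema. By induction on formulas: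

**Fact 1.** If every predicate value of $\mathbf M$ is replaced by its $\alpha$-th power, then every formula value $t$ is replaced by $t^\alpha$.

As $\alpha\to0^+$, the value $t^\alpha$ tends to $1$, but it never equals $1$. The pointwise limit of these maps is
$$h(0)=0,\qquad h(t)=1\ \text{ for } t>0.$$
So the sensible thing to try is to apply $h$ itself to all predicate values. The next theorem says exactly how far this goes.

**Theorem 1 (where equality holds).** Suppose $\|\chi\|_{\mathbf M,v}>0$, and suppose that for every subformula $\forall x\alpha$ of $\chi$ and every evaluation $w$ with $\|\forall x\alpha\|_{\mathbf M,w}=0$, some $x$-variant $w'$ of $w$ has $\|\alpha\|_{\mathbf M,w'}=0$. Then $\chi\in Sat_1$. In particular, for formulas without $\forall$, and for satisfiability in finite domains, 1-satisfiability and positive satisfiability coincide. Every model giving a positive value to a formula of $Sat_+\setminus Sat_1$ is infinite and has a non-attained infimum equal to $0$.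

**Proof.** Let $\mathbf M^h$ be $\mathbf M$ with all predicate values composed with $h$, on the same domain. We show by induction that $\|\beta\|_{\mathbf M^h,w}=h(\|\beta\|_{\mathbf M,w})$ for all subformulas $\beta$ of $\chi$ and all $w$. For atomic formulas this is the definition, and for $\bot$ it is $h(0)=0$. For the other cases:

- *Strong conjunction.* $ab>0$ iff $a>0$ and $b>0$, so $h(ab)=h(a)h(b)$.
- *Implication.* $(a\to b)=0$ iff $a>0$ and $b=0$. Also $h(a)\to h(b)$ is $0$ if $h(a)=1$ and $h(b)=0$, and $1$ otherwise. So $h(a\to b)=h(a)\to h(b)$.
- *Existential quantifier.* A supremum is positive iff some member is positive, so $h$ of the supremum is the supremum of the $h$-values.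
- *Universal quantifier.* If $\|\forall x\alpha\|_{\mathbf M,w}>0$, then all instances of $\alpha$ are positive, so all their $h$-values are $1$ and so is the infimum. If $\|\forall x\alpha\|_{\mathbf M,w}=0$, then by hypothesis some instance is $0$, so the infimum of the $h$-values is $0$.

Hence $\|\chi\|_{\mathbf M^h,v}=h(\|\chi\|_{\mathbf M,v})=1$.

If $\chi$ has no $\forall$, the hypothesis on subformulas is vacuous. If $M$ is finite, every infimum is attained, so the hypothesis holds; and $\mathbf M^h$ has the same finite domain. Finally, if $\chi\in Sat_+\setminus Sat_1$ has a positive value in $\mathbf M$, then the hypothesis must fail for $\mathbf M$: some $\|\forall x\alpha\|_{\mathbf M,w}$ is $0$ while all instances are positive. This is a non-attained infimum equal to $0$, and it forces $M$ to be infinite. $\blacksquare$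

The collapse fails in exactly one clause: an infimum may be $0$ while all its members are positive. The sentence $\lambda$ of Section 1 shows the failure. In its model with $G(n)=2^{-n}$, the collapse makes $G$ constantly $1$, so $\forall x\,G(x)$ becomes $1$ and $\lambda$ drops from $1$ to $0$. By itself $\lambda$ is no counterexample, since it already has value $1$. But any counterexample must, like $\lambda$, force an unattained infimum equal to $0$.

## 4. Two sentences that are too weak

We want a sentence with a component $Q$ whose value can be $\frac12$ but not $1$. Take $Q:=\forall x\,A(x)$. In $\lambda\wedge Q$ we could raise $Q$ because $G$ did not notice. So let us make the descent of $G$ to $0$ happen by multiplication with $Q$. Put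
$$\sigma:=\forall x\,\neg\neg G(x)\ \wedge\ \neg\forall x\,G(x)\ \wedge\ \forall x\exists y\big[(G(y)\to G(x)\&Q)\wedge(G(x)\&Q\to G(y))\big]\ \wedge\ Q.$$
The third conjunct says that from each $x$ we can step to a $y$ with $G(y)$ equal, or arbitrarily close in ratio, to $G(x)\cdot Q$. With $G(n)=2^{-n}$ and $A=\frac12$, the step is $n\mapsto n+1$ and $\sigma$ has value $\frac12$. One might hope that with $Q=1$ the steps no longer descend, so that $\inf G=0$ becomes impossible. This fails: keep $G(n)=2^{-n}$, put $A=1$, and step from $x$ to $y=x$. Then $\sigma$ has value $1$. Nothing says that small values of $G$ must be *reached* by the steps; they may simply be there.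

So with $Q=1$ the steps stay at one level of $G$, and small values of $G$ exist anyway. To get a contradiction out of this, we keep a running total along the steps. Let a second predicate $R$ satisfy $R(y)\le R(x)\cdot G(x)$ at each step. In logarithms, put
$$g=-\ln\|G\|,\qquad r=-\ln\|R\|,$$
so that a step adds at least $g(x)$ to $r$. If $Q=1$, then $g$ stays put while $r$ grows by about the same amount each time, so $r$ becomes arbitrarily large at one fixed level of $g$. If $Q=\frac12$, then $g$ increases by $\ln2$ at each step, and $r$ and $g$ grow together.

An unbounded $r$ is not yet a contradiction. Let $M=\mathbb N\times\mathbb N$, $A=1$, $G(k,j)=2^{-k}$, $R(k,j)=2^{-kj}$, and step from $(k,j)$ to $(k,j+1)$. Then $G$ is unchanged and $R(k,j+1)=2^{-kj-k}=R(k,j)\,G(k,j)$. All values are positive, $\inf G=0$ and $Q=1$, so the requirements listed so far hold with value $1$. In this model an element of level $k=1$ with a large running total coexists with elements of larger $k$ whose running total is $0$.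

This suggests the missing requirement: *an element with strictly larger $g$ has at least as large an $r$*. Then a single element $z$ above the level where the steps are stuck bounds all the running totals at that level, while $r(z)$ must be finite. Such a $z$ exists because $\inf G=0$. When $Q=\frac12$ the requirement is harmless, because $r$ and $g$ grow together.

## 5. A sentence in $Sat_+\setminus Sat_1$

Let $G,R,A$ be distinct unary predicate symbols and $Q:=\forall x\,A(x)$. Let $\varphi:=\psi_1\wedge\psi_2\wedge\psi_3\wedge\psi_4\wedge\psi_5\wedge Q$, where
$$\begin{aligned}
\psi_1&:=\forall x\,\neg\neg G(x),\qquad \psi_2:=\forall x\,\neg\neg R(x),\qquad \psi_3:=\neg\forall x\,G(x),\\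
\psi_4&:=\forall x\exists y\big[(G(y)\to G(x)\&Q)\wedge(G(x)\&Q\to G(y))\wedge(R(y)\to R(x)\&G(x))\big],\\
\psi_5&:=\forall x\forall y\big[(R(y)\to R(x))\vee(G(x)\to G(y))\big].
\end{aligned}$$
The sentence $\varphi$ uses three unary predicate symbols and two variables (the variable $x$ is bound again inside $Q$), and no function symbols or equality.

**Theorem 2.** $\varphi\in Sat_+\setminus Sat_1$. Hence $Sat_1\ne Sat_+$ in $\Pi\forall_{St}$.

**Proof.**

**Step 1: a model in which $\varphi$ has value $\frac12$.** The purpose is to show $\varphi\in Sat_+$. Let $M=\mathbb N$ and
$$G(n)=2^{-n},\qquad R(n)=2^{-n(n-1)/2},\qquad A(n)=\tfrac12,$$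
with all other symbols interpreted arbitrarily. Then $\|Q\|=\frac12$. We check the other conjuncts.

- $\psi_1$ and $\psi_2$ have value $1$, because all values of $G$ and $R$ are positive.
- $\psi_3$ has value $1$, because $\inf_n2^{-n}=0$.
- $\psi_4$ has value $1$. For $x=n$ take $y=n+1$. Then $G(n+1)=G(n)\cdot\frac12=G(n)\cdot\|Q\|$. Since $\frac{(n+1)n}2=\frac{n(n-1)}2+n$, also $R(n+1)=R(n)\,G(n)$. So all three implications have value $1$.
- $\psi_5$ has value $1$. If $x\le y$, then $R(y)\le R(x)$, because $n(n-1)/2$ is nondecreasing on $\mathbb N$; so the first disjunct has value $1$. If $x>y$, then $G(x)\le G(y)$, and the second disjunct has value $1$.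

So $\|\varphi\|=\min(1,\frac12)=\frac12>0$.

**Step 2: what value $1$ would say about $g$ and $r$.** From here on, suppose $\|\varphi\|_{\mathbf M}=1$ for some $\mathbf M$. The purpose of this step is to translate the conjuncts into real inequalities. Since $\wedge$ is the minimum, $\|Q\|=1$ and $\|\psi_i\|=1$ for all $i$. Put $g(x)=-\ln\|G(x)\|$ and $r(x)=-\ln\|R(x)\|$. We claim:

$$g(x),\,r(x)\in[0,\infty)\quad\text{for all }x\in M; \tag{2}$$
$$\sup_x g(x)=\infty; \tag{3}$$
$$\text{for all }x\in M,\ \varepsilon>0\text{ there is }y\in M\text{ with }|g(y)-g(x)|<\varepsilon\text{ and }r(y)>r(x)+g(x)-\varepsilon; \tag{4}$$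
$$\text{for all }x,y\in M:\quad r(y)\ge r(x)\ \text{ or }\ g(y)\le g(x). \tag{5}$$

Claim (2) comes from $\psi_1,\psi_2$: an infimum of numbers $\neg\neg a$ is $1$ only if every $a$ is positive. Claim (3) comes from $\psi_3$, which says $\inf_x\|G(x)\|=0$.

For (4), note that $\|G(x)\&Q\|=\|G(x)\|$ because $\|Q\|=1$. Fix $x$. By $\psi_4$, the supremum over $y$ of the minimum of the three implications is $1$. This supremum need not be attained, but we can choose $y$ making the minimum larger than $e^{-\varepsilon}$. All values involved are positive by (2), so (1) applies to each implication:
$$g(x)<g(y)+\varepsilon,\qquad g(y)<g(x)+\varepsilon,\qquad r(x)+g(x)<r(y)+\varepsilon.$$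
This is (4).

For (5), the infimum in $\psi_5$ is $1$, so for each pair $x,y$ the maximum of the two implications is $1$; hence one of them is $1$. Either $\|R(y)\|\le\|R(x)\|$, that is $r(y)\ge r(x)$; or $\|G(x)\|\le\|G(y)\|$, that is $g(y)\le g(x)$.

**Step 3: an unbounded running total at an almost constant level.** The purpose is to iterate (4) so that the errors stay summable. By (3) choose $x_0$ with $g(x_0)>2$. By (4) with $\varepsilon=2^{-n-1}$, choose inductively $x_{n+1}$ with
$$|g(x_{n+1})-g(x_n)|<2^{-n-1},\qquad r(x_{n+1})>r(x_n)+g(x_n)-2^{-n-1}.$$
For every $n$ we have $|g(x_n)-g(x_0)|\le\sum_{k<n}2^{-k-1}<1$, so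
$$1<g(x_n)<g(x_0)+1. \tag{6}$$
Since $2^{-n-1}\le\frac12$, we get $r(x_{n+1})>r(x_n)+1-\frac12=r(x_n)+\frac12$. As $r(x_0)\ge0$, it follows that
$$r(x_n)\ge \tfrac n2\quad\text{for all }n. \tag{7}$$

**Step 4: one element above the level bounds all the totals.** The purpose is to contradict (2). By (3) choose $z$ with $g(z)\ge g(x_0)+1$. By (6), $g(z)>g(x_n)$ for every $n$. So in (5) with $x=x_n$ and $y=z$ the second alternative fails, and the first gives $r(z)\ge r(x_n)\ge n/2$ for every $n$, by (7). Hence $r(z)=\infty$, contrary to (2). So $\varphi\notin Sat_1$. $\blacksquare$

In the model on $\mathbb N\times\mathbb N$ of Section 4, $\psi_5$ is what fails. For $x=(1,3)$ and $y=(2,0)$ we have $R(y)\to R(x)=2^{-3}$ and $G(x)\to G(y)=\frac12$, so the disjunction has value $\frac12$.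

**Remark.** Replace $Q$ everywhere in $\varphi$ by $G(u)$, with $u$ a free variable. The resulting formula has the same property and uses only two unary predicates. In the model of Step 1, drop $A$ and put $v(u)=1$; then $\|G(u)\|=\frac12$ and the value is $\frac12$. Steps 2 to 4 used only that $\|Q\|=1$.

## 6. The six possible value sets

For a formula $\chi$ let $V(\chi)\subseteq[0,1]$ be the set of all values $\|\chi\|_{\mathbf M,v}$ over standard interpretations and evaluations. For example, $V(A(x)\vee\neg A(x))=(0,1]$: if $A(x)$ has value $0$ the disjunction has value $1$, and if $A(x)$ has value $a>0$ the disjunction has value $\max(a,0)=a$.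

**Theorem 3 (classification of value sets).** For every $\chi$, $V(\chi)$ is one of
$$\{0\},\ \{1\},\ \{0,1\},\ (0,1],\ [0,1),\ [0,1],$$
and all six occur. Consequently $Sat_+\setminus Sat_1$ is exactly the set of formulas with $V(\chi)=[0,1)$: the supremum of values is always $1$, is never attained, and every value in $[0,1)$ is attained.

**Proof.**

**Step 1: the open interval is all or nothing.** If $V(\chi)$ contains some $t\in(0,1)$, then by Fact 1 it contains $\{t^\alpha:\alpha>0\}=(0,1)$.

**Step 2: an endpoint is always present.** If all predicate values lie in $\{0,1\}$, then all formula values do, since $\{0,1\}$ contains $0$ and is closed under product, $\to$, infima and suprema of nonempty sets. So $V(\chi)\cap\{0,1\}\ne\emptyset$.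

**Step 3: counting and realizing.** There are three nonempty subsets of $\{0,1\}$, and $(0,1)$ is either contained in $V(\chi)$ or disjoint from it. This leaves exactly the six sets listed. In the order listed they are realized by
$$\bot,\qquad \bot\to\bot,\qquad \neg A(x),\qquad A(x)\vee\neg A(x),\qquad \varphi,\qquad A(x).$$
For $\varphi$: by Theorem 2, $\frac12\in V(\varphi)$ and $1\notin V(\varphi)$; taking $A$ constantly $0$ gives $\|Q\|=0$, so $0\in V(\varphi)$. Among the six sets only $[0,1)$ contains $\frac12$ and $0$ but not $1$.

**Step 4: the gap.** $\chi\in Sat_+\setminus Sat_1$ means that $V(\chi)$ contains a positive number but not $1$. The only such set in the list is $[0,1)$. $\blacksquare$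

## 7. $\Sigma^1_1$ sets, and upper bounds for $Sat_1$ and $Sat_+$

How complicated are $Sat_1$, $Sat_+$ and the gap between them? We recall the vocabulary.

**Definition ($\Sigma^1_1$ and $\Pi^1_1$).** A set $B\subseteq\mathbb N$ is $\Sigma^1_1$ if there is a formula $\theta$ of first-order arithmetic with an extra unary predicate $X$ such that $n\in B\iff\exists X\subseteq\mathbb N\ \ \mathbb N\models\theta(n,X)$. It is $\Pi^1_1$ if its complement is $\Sigma^1_1$.

Several set quantifiers in front can be merged into one by coding several sets as one. As an example, the set of indices $e$ of computable trees $S\subseteq\mathbb N^{<\omega}$ that have an infinite path is $\Sigma^1_1$: one asks for a set $X$ that is the graph of a function $f$ with $(f(0),\dots,f(k-1))\in S$ for all $k$, and this condition on $X$, like the condition that $e$ is such an index, is arithmetical. The textbook facts we use are that $\Sigma^1_1\ne\Pi^1_1$ and that both classes are closed under many-one reductions.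

**Definition (completeness).** $B$ many-one reduces to $S$ if there is a computable $f$ with $n\in B\iff f(n)\in S$. The set $S$ is complete for a class if it belongs to the class and every member of the class many-one reduces to $S$.

**Definition (differences).** A difference of $\Sigma^1_1$ sets is a set $B\setminus C$ with $B,C\subseteq\mathbb N$ both $\Sigma^1_1$. For instance, every $\Sigma^1_1$ set is one ($C=\emptyset$), and every $\Pi^1_1$ set is one ($B=\mathbb N$).

**Theorem 4 (exact complexity).** Fix a standard Gödel numbering of $\mathcal L$ with computable syntax. Then $Sat_1$ and $Sat_+$ are $\Sigma^1_1$-complete. The gap $Sat_+\setminus Sat_1$ is many-one complete for the class of differences $B\setminus C$ of $\Sigma^1_1$ sets $B,C\subseteq\mathbb N$. In particular the gap is neither $\Sigma^1_1$ nor $\Pi^1_1$.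

The proof occupies the rest of the notes. This section gives the upper bounds.

**Step 1: reduction to countable domains.** Let $\mathbf M$, $v$ and $\chi$ be given. Start from the set $M_0$ of values under $v$ of the free variables of $\chi$, or one arbitrary element if there are none. Given a countable $M_k$, form $M_{k+1}$ by adding to $M_k$ the constants and all values of the functions on $M_k$. Further, for every formula $\forall x\alpha$ or $\exists x\alpha$ and all values in $M_k$ of its free variables, add countably many elements whose instances of $\alpha$ have the same infimum (respectively supremum) as over all of $M$. Such elements exist, because every nonempty set of reals in $[0,1]$ has a countable subset with the same infimum and one with the same supremum. There are countably many formulas and finite assignments, so $M_{k+1}$ is countable. Put $M'=\bigcup_kM_k$ and let $\mathbf M'$ be the restriction of $\mathbf M$ to $M'$. It is closed under the functions.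

By induction on formulas, the values in $\mathbf M'$ and $\mathbf M$ agree for evaluations in $M'$. Atomic formulas, $\bot$, $\&$ and $\to$ are immediate. For $\forall x\alpha$, the infimum over $M'$ is at least the infimum over $M$, because there are fewer elements. It is also at most that infimum: the finitely many values of the free variables lie in some $M_k$, and $M_{k+1}$ contains elements that already achieve the infimum over $M$. The case of $\exists$ is the same with suprema.

**Step 2: writing satisfiability with set quantifiers.** By Step 1, $\chi\in Sat_1$ (respectively $Sat_+$) iff there exist a nonempty $D\subseteq\mathbb N$, interpretations on $D$ of the function and constant symbols together with the term values they give, and a function assigning to each formula and each finite assignment into $D$ (defined on its free variables) a real in $[0,1]$, which satisfies the truth clauses and gives $\chi$ value $1$ (respectively a value $>0$) at some assignment. The truth clause for an atomic formula says that its value depends only on the predicate symbol and the values in $D$ of its terms.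

It remains to see that everything after the set quantifiers is arithmetical. Code a real $a\in[0,1]$ by its cut $\{q\in\mathbb Q:q<a\}$, and a family of reals by one set of pairs (index, rational). To be the cut of a number in $[0,1]$ is arithmetical: the set contains all $q<0$, contains only $q<1$, is closed downward and has no greatest element. The relation $a\le b$ is inclusion of cuts. The clauses are as follows.

- *Product.* $q<ab$ iff $q<0$, or there are rationals $p,s\ge0$ with $p<a$, $s<b$ and $q<ps$.
- *Implication.* $c=(a\to b)$ iff either $a\le b$ and $c=1$, or $a>b$ and $ca=b$.
- *Infimum.* $c=\inf_ia_i$ iff $c\le a_i$ for all $i$, and for every rational $q>c$ there is $i$ with $a_i<q$. Suprema are treated dually.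

So both sets are $\Sigma^1_1$, and $Sat_+\setminus Sat_1$ is a difference of $\Sigma^1_1$ sets.

## 8. A sentence whose positive value forces $\mathbb N$

For hardness we need to speak about the true natural numbers inside product logic, and already a *positive* value has to be enough. There are two ingredients: a crisp copy of classical logic, and a predicate $H$ that excludes nonstandard numbers.

**Crisp coding.** To each symbol $P$ of a classical relational language assign a distinct predicate symbol $\hat P$ of $\mathcal L$ of the same arity, not occurring in $\varphi$. For a classical formula $\gamma$, built with $\wedge,\vee,\to,\neg,\forall,\exists$, let $\gamma^*$ be obtained by replacing each atom $P(\bar x)$ by $\neg\hat P(\bar x)$ and keeping connectives and quantifiers. For an interpretation $\mathbf M$ let $M^*$ be the classical structure on $M$ in which $P$ holds iff $\hat P$ has value $0$. The value of $\neg\hat P(\bar x)$ is $1$ if $P(\bar x)$ holds in $M^*$ and $0$ otherwise. On $\{0,1\}$ all connectives and quantifiers are the classical ones. So by induction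
$$\|\gamma^*\|\in\{0,1\},\qquad \|\gamma^*\|=1\iff M^*\models\gamma, \tag{8}$$
under the same evaluation of the free variables. For example, let $\gamma=\forall x\exists y\,Lt(x,y)$, so $\gamma^*=\forall x\exists y\,\neg\widehat{Lt}(x,y)$. On $\mathbb N$ with $\widehat{Lt}(m,n)=0$ for $m<n$ and $\frac13$ otherwise, $M^*$ has the usual order, and $\|\gamma^*\|=1$.

**The theory $PA^-$.** We recall the finitely many axioms of $PA^-$ (Kaye, *Models of Peano Arithmetic*, §2.1). Addition and multiplication are associative and commutative; $x(y+z)=xy+xz$; $x+0=x$, $x\cdot0=0$, $x\cdot1=x$; $<$ is a strict linear order; $x<y$ implies $x+z<y+z$; $0<z$ and $x<y$ imply $xz<yz$; $x<y$ implies $x+w=y$ for some $w$; $0<1$, and $x>0$ implies $x\ge1$; and $x\ge0$ for all $x$.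

**Fact 2 (Kaye, Theorem 2.2).** $\mathbb N$ is an initial segment of every model of $PA^-$. Consequently a model not isomorphic to $\mathbb N$ has an element above all standard $n$.

**Proof.** Define numerals by starting from $0$ and adding $1$ repeatedly. Adding $n$ to $0<1$ gives $n<n+1$, so by transitivity the numerals are ordered as in $\mathbb N$ and are distinct. From $m+(n+1)=(m+n)+1$ and $m(n+1)=mn+m$ we see that they add and multiply as in $\mathbb N$. We show by induction on $n$ that every $x<n$ is a numeral. For $n=0$ there is no such $x$. Let $x<n+1$. If $x<n$ use induction; if $x=n$ we are done. If $n<x$, there is $w$ with $n+w=x$. Here $w\ne0$, since $x\ne n$, so $w>0$ and hence $w\ge1$, which gives $x=n+w\ge n+1$, a contradiction. For the last claim, if every element is a numeral, the model is isomorphic to $\mathbb N$. Otherwise take $b$ that is not a numeral; no $n$ satisfies $b\le n$, so $b>n$ for all $n$ by linearity. $\blacksquare$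

Let $T$ be the conjunction of the axioms of $PA^-$ written relationally with symbols $Zero,One,Add,Mul,Lt,E$. It includes totality and functionality of $Add$ and $Mul$, existence and uniqueness of $0$ and $1$, and the statement that $E$ (equality) is a congruence, that is, an equivalence relation respecting these symbols and two further unary symbols $X,Y$. Let $H$ be a unary predicate symbol not used so far, and put
$$Std:=T^*\wedge\forall x\,\neg\neg H(x)\wedge\neg\forall x\,H(x)\wedge\forall x\forall y\forall z\big[Add(x,y,z)^*\to(H(z)\to H(x)\&H(y))\big].$$
With value $1$, the last conjunct says that $-\ln\|H\|$ is superadditive. Superadditivity, finiteness and unboundedness together exclude nonstandard numbers: if $b$ is above all standard $n$, then $a\cdot b$ is at least $n\cdot a$ for all $n$. The lemma says that this survives a bounded error.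

**Lemma.** If $\|Std\|_{\mathbf M}>0$, then $M^*/E$, in the language of arithmetic, is isomorphic to $\mathbb N$.

**Proof.**

**Step 1: superadditivity up to a constant.** The first three conjuncts of $Std$ are $\{0,1\}$-valued, hence have value $1$. In particular $M^*\models T$. Let the last conjunct have value $\ge e^{-c}$ with $0\le c<\infty$, and put $h(x)=-\ln\|H(x)\|$ for $x\in M$. By the second and third conjuncts, $h$ is finite everywhere and $\sup h=\infty$. If $Add(x,y,z)$ holds in $M^*$, then $\|Add(x,y,z)^*\|=1$, so the bracket has the value of $H(z)\to H(x)\&H(y)$, which is $\min(1,e^{-h(x)-h(y)+h(z)})$. This is at least $e^{-c}$, and therefore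
$$h(z)\ge h(x)+h(y)-c\quad\text{whenever }Add(x,y,z)\text{ holds in }M^*. \tag{9}$$
We do not claim that $h$ respects $E$; (9) is about elements of $M$.

**Step 2: multiples of one element.** Suppose $M^*/E\not\cong\mathbb N$. By Fact 2 there is $b\in M$ whose class is above all standard $n$. Since $\sup h=\infty$, choose $a$ with $h(a)\ge c+1$. Let $e_1=a$ and, by totality of $Add$, choose $e_{n+1}$ with $Add(e_n,a,e_{n+1})$. By induction with (9),
$$h(e_n)\ge n\,h(a)-(n-1)c\ge n(c+1)-(n-1)c\ge n. \tag{10}$$
In the quotient, $[a]\cdot1=[a]$ and $[a](n+1)=[a]n+[a]$, so $[e_n]=[a]\cdot n$.

**Step 3: one product above all multiples.** Choose $d$ with $Mul(a,b,d)$. For each standard $n\ge1$ we have $n<[b]$, so $n+w'=[b]$ for some $w'$ in the quotient, and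
$$[d]=[a][b]=[a]\,n+[a]\,w'=[e_n]+[a]\,w'.$$
Let $w\in M$ represent $[a]\,w'$. Since $E$ is a congruence, $Add(e_n,w,d)$ holds in $M^*$. By (9), (10) and $h(w)\ge0$,
$$h(d)\ge h(e_n)+h(w)-c\ge n-c\quad\text{for all }n\ge1.$$
Hence $h(d)=\infty$, contradicting finiteness of $h$. $\blacksquare$

**The converse.** Let $M=\mathbb N$, with each $\hat P$ interpreted by $0$ where $P$ should hold and by $1$ elsewhere, so that $M^*$ is standard arithmetic with true equality, and let $H(n)=2^{-n}$. Then $\|Std\|=1$, whatever sets interpret $X,Y$. Indeed $T$ holds; all $H(n)$ are positive with infimum $0$; if $z=x+y$ then $H(z)=H(x)H(y)$; and if $z\ne x+y$ then $\|Add(x,y,z)^*\|=0$, and the implication has value $1$. We call this a *standard arithmetic interpretation*.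

## 9. Hardness

Let $B,C$ be $\Sigma^1_1$, say
$$n\in B\iff\exists X\subseteq\mathbb N\ \ \mathbb N\models\theta(n,X),\qquad n\in C\iff\exists Y\subseteq\mathbb N\ \ \mathbb N\models\eta(n,Y),$$
with $\theta,\eta$ arithmetical. Let $\theta_n,\eta_n$ be the corresponding sentences in the relational language of arithmetic plus $X$, respectively $Y$. Terms are unraveled by $Add$ and $Mul$, equality is written $E$, and $n$ is defined relationally by starting from $Zero$ and adding $One$ $n$ times. These sentences are computable from $n$.

**Step 1: $Sat_1$ and $Sat_+$ are $\Sigma^1_1$-hard.** We show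
$$Std\wedge\theta_n^*\in Sat_1\iff Std\wedge\theta_n^*\in Sat_+\iff n\in B. \tag{11}$$
The first membership implies the second. Suppose $Std\wedge\theta_n^*$ has positive value in $\mathbf M$. Then $\|Std\|>0$, and by the Lemma $M^*/E\cong\mathbb N$. Also $\|\theta_n^*\|>0$, so $\|\theta_n^*\|=1$ and $M^*\models\theta_n$ by (8). Since $E$ is a congruence for all symbols of $\theta_n$, including $X$, the quotient satisfies $\theta_n$ too, with $E$ read as equality. Under the isomorphism with $\mathbb N$ the $E$-invariant set $X$ becomes a set of natural numbers witnessing $n\in B$. Finally, if $n\in B$, take the standard arithmetic interpretation with a witnessing $X$: then $\|Std\|=1$ and $\|\theta_n^*\|=1$, so the conjunction has value $1$. This closes the circle. With Section 7, $Sat_1$ and $Sat_+$ are $\Sigma^1_1$-complete.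

**Step 2: a reduction of $B\setminus C$ to the gap.** The idea is to let $\varphi$ supply a positive value for free, while value $1$ can come only from $\eta_n^*$. Put
$$F_n:=Std\wedge\theta_n^*\wedge(\varphi\vee\eta_n^*),$$
with $\varphi$ from Theorem 2. The symbols $G,R,A$ of $\varphi$ occur nowhere else in $F_n$.

*Claim: $F_n\in Sat_+\iff n\in B$.* If $\|F_n\|>0$, then $Std\wedge\theta_n^*$ has positive value, and $n\in B$ by (11). If $n\in B$, take the standard arithmetic interpretation on $\mathbb N$ with a witnessing $X$ and any $Y$, and interpret $G,R,A$ on $\mathbb N$ as in Step 1 of the proof of Theorem 2. Then $\|Std\|=\|\theta_n^*\|=1$ and $\|\varphi\vee\eta_n^*\|\ge\|\varphi\|=\frac12$, so $\|F_n\|\ge\frac12$.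

*Claim: $F_n\in Sat_1\iff n\in B\cap C$.* Suppose $\|F_n\|=1$. Then $n\in B$ by (11), and $\max(\|\varphi\|,\|\eta_n^*\|)=1$. By Theorem 2, $\|\varphi\|<1$. So $\|\eta_n^*\|=1$, and $M^*\models\eta_n$. Since $M^*/E\cong\mathbb N$, the $E$-invariant set $Y$ gives a witness for $n\in C$, exactly as in Step 1. Conversely, if $n\in B\cap C$, take the standard arithmetic interpretation with witnesses $X$ and $Y$. Then $Std$, $\theta_n^*$ and $\eta_n^*$ all have value $1$, and $\|F_n\|=1$ however $G,R,A$ are interpreted.

Together,
$$F_n\in Sat_+\setminus Sat_1\iff n\in B\text{ and }n\notin B\cap C\iff n\in B\setminus C.$$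
Since $n\mapsto F_n$ is computable, and the gap is itself a difference of $\Sigma^1_1$ sets by Section 7, the gap is many-one complete for this class.

**Step 3: the gap is neither $\Sigma^1_1$ nor $\Pi^1_1$.** Taking $C=\emptyset$, every $\Sigma^1_1$ set reduces to the gap; taking $B=\mathbb N$, every $\Pi^1_1$ set reduces to it. If the gap were $\Sigma^1_1$, then by closure under many-one reductions every $\Pi^1_1$ set would be $\Sigma^1_1$, and by taking complements the two classes would be equal. If the gap were $\Pi^1_1$, then every $\Sigma^1_1$ set would be $\Pi^1_1$, with the same conclusion. Since $\Sigma^1_1\ne\Pi^1_1$, the gap is in neither class. This completes the proof of Theorem 4. $\blacksquare$
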